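# Slow total-variation mixing on transitive graphs: jumps and refreshes on $\mathbb Z_m^n\rtimes\{\pm1\}^n$

## 1. Particles on cycles whose directions are all re-drawn at once

Picture $n$ particles, the $j$-th on its own cycle $\mathbb Z_m$, each carrying a direction $\sigma_j=\pm1$. Two things can happen. In a *refresh*, all $n$ directions are replaced at once by fresh fair signs and no particle moves. In a *jump*, every particle moves one unit along its own direction, or every particle moves one unit against it. We shall make this a simple random walk on a graph in which there are $2^n-1$ edges of the first kind at each vertex and only two of the second kind. So jumps are rare, about one in $2^n$ steps, and nothing happens to the positions between jumps.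

**Definition (the group and the graph).** Let $m\ge3$ be odd, $n\ge1$, $h=2^n$, $d=h+1$. Let $\Gamma=\mathbb Z_m^n\rtimes\{\pm1\}^n$, with product
$$(v,\sigma)(v',\sigma')=(v+\sigma v',\ \sigma\sigma'),$$
where $\sigma v'$ is the coordinatewise product. Write $\mathbf 1$ for the all-ones vector in $\mathbb Z_m^n$ and $1$ for the identity of $\{\pm1\}^n$. Put
$$S=\{(0,\eta):\eta\in\{\pm1\}^n,\ \eta\neq1\}\ \cup\ \{(\mathbf 1,1),(-\mathbf 1,1)\}.$$
$G_{m,n}$ is the graph with vertex set $\Gamma$ and edges $g\sim gs$, $s\in S$.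

In general, the *Cayley graph* of a group with respect to a generating set $S$ that omits the identity and is symmetric ($s\in S\Rightarrow s^{-1}\in S$) has edges $g\sim gs$, and its degree is $|S|$. Here $(0,\eta)^{-1}=(0,\eta)$ and $(\mathbf1,1)^{-1}=(-\mathbf 1,1)\ne(\mathbf 1,1)$, so $S$ is symmetric, omits the identity, and $|S|=(h-1)+2=d$. That $S$ generates is part of Lemma 1. Left multiplication by $a$ sends the edge $g\sim gs$ to $ag\sim ags$, so it is an automorphism, and $a=yx^{-1}$ carries $x$ to $y$: the graph is transitive. Finally $|V|=(2m)^n$, and for $m=3$ each coordinate contributes $\mathbb Z_3\rtimes\{\pm1\}\cong S_3$, so $\Gamma\cong S_3^{\,n}$.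

*Smallest example.* For $m=3$, $n=1$ the generators are $(0,-1)$, $(1,1)$, $(-1,1)$. The vertices with $\sigma=1$ form a triangle, those with $\sigma=-1$ form another, and $(v,1)$ is joined to $(v,-1)$. This is the triangular prism, with degree $3=2^1+1$.

**Lemma 1.** $G_{m,n}$ is connected and $\frac{m-1}2\le\operatorname{diam}(G_{m,n})\le2m-1$.

The bound does not depend on $n$. The reason is that a refresh can produce any pattern of directions in one step, so the $n$ particles can be steered in parallel.

*Proof.* The number $m-1$ is even, and the sums of $m-1$ signs are exactly $-(m-1),-(m-3),\dots,m-1$. These are $m$ even integers; two of them differ by $2j$ with $|j|\le m-1$, and since $m$ is odd, $m\mid 2j$ forces $j=0$. So they are pairwise incongruent mod $m$ and cover $\mathbb Z_m$. Working in every coordinate separately, any $v\in\mathbb Z_m^n$ can be written $v=\epsilon_1+\dots+\epsilon_{m-1}$ with $\epsilon_i\in\{\pm1\}^n$. Now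
$$(0,\epsilon)(\mathbf 1,1)(0,\epsilon)^{-1}=(\epsilon,\epsilon)(0,\epsilon)=(\epsilon,1).$$
Multiplying these for $\epsilon_1,\dots,\epsilon_{m-1}$, then multiplying by $(0,\sigma)$, and merging neighboring factors $(0,\cdot)$,
$$(v,\sigma)=(0,\epsilon_1)(\mathbf 1,1)(0,\epsilon_1\epsilon_2)(\mathbf 1,1)\cdots(0,\epsilon_{m-2}\epsilon_{m-1})(\mathbf 1,1)(0,\epsilon_{m-1}\sigma).$$
There are $m-1$ factors $(\mathbf 1,1)$ and $m$ factors $(0,\cdot)$, the latter to be dropped when they are the identity. So every group element is a product of at most $2m-1$ generators. For the lower bound, $(v,\sigma)(0,\eta)=(v,\sigma\eta)$ and $(v,\sigma)(\pm\mathbf 1,1)=(v\pm\sigma,\sigma)$, so one step changes $v_1$ by at most $1$ along the cycle $\mathbb Z_m$. Going from $v_1=0$ to $v_1=\frac{m-1}2$ takes at least $\frac{m-1}2$ steps. $\square$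

**The walk as refreshes, jumps and rests.** The *lazy simple random walk* stays put with probability $\frac12$ and otherwise moves to a uniform neighbor. On $G_{m,n}$ it multiplies on the right by the identity with probability $\frac12$ and by each $s\in S$ with probability $\frac1{2d}$. We claim that each step is, independently, one of the following:

* a *refresh*, with probability $\frac h{2d}$: multiply by $(0,\eta)$ with $\eta$ uniform on all of $\{\pm1\}^n$;
* a *jump*, with probability $\frac1d$: multiply by $(\xi\mathbf 1,1)$ with $\xi=\pm1$ uniform;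
* a *rest*, with probability $\frac12-\frac1{2d}$.

Indeed the probabilities add to $\frac{h+2+d-1}{2d}=1$, because $h=d-1$. Each $(0,\eta)$ with $\eta\ne1$ gets $\frac h{2d}\cdot\frac1h=\frac1{2d}$, each $(\pm\mathbf1,1)$ gets $\frac1{2d}$, and the identity gets $\frac1{2d}$ from the refresh with $\eta=1$ plus $\frac12-\frac1{2d}$ from rests, in total $\frac12$.

## 2. Total-variation mixing against $\deg\cdot\operatorname{diam}^2$

Here is what the graph is for. A finite connected graph $G=(V,E)$ with $|V|\ge2$ is *transitive* if any vertex can be carried to any other by an automorphism. Let $P$ be the transition matrix of the lazy walk on it; its stationary distribution $\pi$ is uniform on $V$. Recall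
$$\|\mu-\nu\|_{TV}=\max_A|\mu(A)-\nu(A)|=\tfrac12\sum_x|\mu(x)-\nu(x)|=\tfrac12\max_{|F|\le1}\Big|\sum_xF(x)(\mu(x)-\nu(x))\Big|,$$
with $F$ real. For $\varepsilon\in(0,1)$ the mixing time is
$$\tau_{\min}(\varepsilon)=\min\Big\{t\ge0:\max_{x\in V}\|P^t(x,\cdot)-\pi\|_{TV}\le\varepsilon\Big\}.$$
On a transitive graph the distance is the same for every starting point $x$, and it is nonincreasing in $t$, since applying $P$ does not increase $\|\mu-\pi\|_{TV}$. Let $\mathrm{GAP}$ be the spectral gap of $P$; the relaxation time is $1/\mathrm{GAP}$.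

A bound of Babai says that $1/\mathrm{GAP}\le C\deg(G)\operatorname{diam}^2(G)$ for all such $G$, with $C$ absolute. The question, taken from "Simons Workshop on Approximate Counting, Markov Chains and Phase Transitions: Open Problem Session" (https://simons.berkeley.edu/sites/default/files/docs/4458/openproblems.pdf), is whether the mixing time obeys the same bound: is there, for every $\varepsilon\in(0,1)$, a constant $C(\varepsilon)$ with
$$\tau_{\min}(\varepsilon)\le C(\varepsilon)\deg(G)\operatorname{diam}^2(G)\tag{1}$$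
for all finite connected transitive $G$ with $|V|\ge2$? The answer is no, and no $\varepsilon$ works.

**Theorem 1.** For every $n\ge16$ there is a Cayley graph $G_n$ of $S_3^{\,n}$ with $\deg(G_n)=2^n+1$ and $\operatorname{diam}(G_n)\le5$ such that, with $k=\lfloor\frac14\log_2n\rfloor$,
$$1-\tfrac2k-\tfrac8{\sqrt n}>\varepsilon\ \Longrightarrow\ \tau_{\min}(\varepsilon)\ge\tfrac k2\deg(G_n)\ge\tfrac k{50}\deg(G_n)\operatorname{diam}^2(G_n).$$
Since $k\to\infty$, inequality (1) fails for every $\varepsilon\in(0,1)$.

**Theorem 2.** For odd $m\ge3$ and $n\ge1$ the graph $G_{m,n}$ has $\deg=2^n+1$, $\frac{m-1}2\le\operatorname{diam}\le2m-1$, $|V|=(2m)^n$. For each fixed $\varepsilon\in(0,1)$, as $n\to\infty$, uniformly over odd $3\le m\le2^{n/4}$,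
$$\tau_{\min}(\varepsilon)=(1+o(1))\,(2^n+1)\,\frac{\log n}{2\log\sec(\pi/m)}.$$
In particular, for $n\ge n_0(\varepsilon)$ and all such $m$, $\tau_{\min}(\varepsilon)\ge\frac1{120}\deg\cdot\operatorname{diam}^2\cdot\log\log|V|$.

**Theorem 3.** Let $G$ be a Cayley graph of a finite group with respect to a symmetric generating set $S\not\ni e$ closed under conjugation (for instance, any Cayley graph of an abelian group). Then for all $\varepsilon\in(0,1)$
$$\tau_{\min}(\varepsilon)\le6\lceil\log_2(1/\varepsilon)\rceil\cdot\deg(G)\cdot\operatorname{diam}^2(G).$$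

**Proposition 4.** For all transitive $G$, $\tau_{\min}(\varepsilon)\le C\deg(G)\operatorname{diam}^2(G)\log(|V|/\varepsilon)$ with $C$ absolute.

(As throughout, $|V|\ge2$.) So the worst value of $\tau_{\min}/(\deg\cdot\operatorname{diam}^2)$ is at least of order $\log\log|V|$ and at most of order $\log|V|$. The exact order in between is not determined here.

## 3. Complete graphs, hypercubes, and the size of a logarithm

**Complete graph $K_r$, $r\ge2$.** Here $\deg\cdot\operatorname{diam}^2=r-1$. The matrix $P$ acts on functions of mean zero as multiplication by $\lambda=\frac12-\frac1{2(r-1)}\in[0,\frac12)$, so $P^t(x,\cdot)-\pi=\lambda^t(\delta_x-\pi)$ and $\tau_{\min}(\varepsilon)\le\lceil\log_2(1/\varepsilon)\rceil$. The inequality holds with much room.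

**Hypercube $\{0,1\}^n$.** Here $\deg\cdot\operatorname{diam}^2=n\cdot n^2$. A lazy step is the same as choosing a uniform coordinate and replacing it by a fair bit. Once every coordinate has been chosen, the position is exactly uniform, so the distance at time $t$ is at most the probability that some coordinate has not been chosen, at most $n(1-\frac1n)^t\le ne^{-t/n}$. Thus $\tau_{\min}(\varepsilon)\le\lceil n\log(n/\varepsilon)\rceil$. A factor $\log n$ appears in this bound because $n$ coordinates must all be treated, but it is swamped by $\operatorname{diam}^2=n^2$.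

This suggests what to aim for: many coordinates, so that a logarithm of their number is needed, but a diameter that does not grow with that number. The moves must then act on many coordinates simultaneously. In $G_{3,n}$ the diameter is at most $5$, so (1) would allow only a bounded multiple of $d$ steps. In such a time there are only boundedly many jumps on average, since a jump has probability $\frac1d$. We shall show that about $\log n$ jumps are needed.

## 4. The characters $\omega^{v_j}$: a usable mean and a useless variance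

Take $m=3$, $\omega=e^{2\pi i/3}$, $n\ge2$, start at $X_0=(0,1)$, and write $X_t=(v,\sigma)$. A natural plan for a lower bound is to find an eigenfunction that is large at the start and small under $\pi$, and apply Chebyshev's inequality around its mean at time $t$. There is an obvious candidate,
$$f(v,\sigma)=\sum_{j=1}^n\omega^{v_j}.$$

**The mean.** Refreshes and rests do not change $v_j$. A jump replaces $\omega^{v_j}$ by $\omega^{v_j+\xi\sigma_j}$, and averaging over $\xi$ gives $\omega^{v_j}\cos(2\pi/3)=-\frac12\omega^{v_j}$. So $\omega^{v_j}$ is an eigenfunction with eigenvalue $1-\frac1d-\frac1{2d}=1-\frac3{2d}$, and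
$$\mathbb Ef(X_t)=n\Big(1-\frac3{2d}\Big)^t .$$
Under $\pi$ the $v_j$ are i.i.d. uniform on $\mathbb Z_3$, so $\mathbb E_\pi|f|^2=n$ and $|f|$ is typically at most of order $\sqrt n$. The mean exceeds $\sqrt n$ until $t$ is of order $d\log n$, which is the answer we hope for.

**The variance.** Let $D=v_1-v_2$ and $\rho=\sigma_1\sigma_2$, and put $a_t=\mathbb E\,\omega^D$, $b_t=\mathbb E[\omega^D\rho]$ at time $t$, so $a_0=b_0=1$. A jump leaves $D$ fixed if $\rho=1$, and changes it by $\pm2$, with a fair sign, if $\rho=-1$. Since $\cos(4\pi/3)=-\frac12$, the average factor on $\omega^D$ is $\frac{1+\rho}2-\frac12\cdot\frac{1-\rho}2=\frac14+\frac34\rho$. A refresh multiplies $\rho$ by an independent fair sign. Hence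
$$a_{t+1}=\Big(1-\frac3{4d}\Big)a_t+\frac3{4d}b_t,\qquad b_{t+1}=\Big(\frac12-\frac1{2d}+\frac1{4d}\Big)b_t+\frac3{4d}a_t .$$
All coefficients are nonnegative, so $a_t,b_t\ge0$, and therefore $a_t\ge(1-\frac3{4d})^t$. As $a_t\le1$ and the coordinates are exchangeable, $\mathbb E|f|^2=n+n(n-1)a_t\ge n^2a_t$. Consequently
$$\frac{\mathbb E|f|^2}{|\mathbb Ef|^2}\ \ge\ \left(\frac{1-\frac3{4d}}{(1-\frac3{2d})^2}\right)^t\ \ge\ \Big(1+\frac9{4d}\Big(1-\frac1d\Big)\Big)^t,$$
because $(1-\frac3{4d})-(1-\frac3{2d})^2=\frac9{4d}(1-\frac1d)$. For $t\ge d$ the right side is at least $1+\frac94\cdot\frac23=\frac52$, as $d\ge3$. So the variance is at least $\frac32|\mathbb Ef|^2$, and Chebyshev's bound $4\operatorname{Var}(f)/|\mathbb Ef|^2$ for $\mathbb P(|f|<\frac12|\mathbb Ef|)$ is at least $6$. The plan yields nothing from time $d$ on, which is before anything interesting happens.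

**Diagnosis.** The coordinates are correlated because they all jump at the same moments. The number of jumps fluctuates, and $f$ depends on it exponentially; the factor $-\frac12$ per jump even has alternating signs, which cancel in the mean. None of this has to do with the spread of the particles *relative to each other*. So we should freeze the times, and the signs $\xi$, of the jumps. What remains random is the directions, and these are independent from particle to particle.

## 5. Conditioning on the move types: the coordinates become i.i.d.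

Now $m$ is any odd integer $\ge3$, $X_0=(0,1)$, and $t$ is fixed, $X_t=(v,\sigma)$. Let $\mathcal T$ be the $\sigma$-field generated by the types (refresh, jump, rest) of the $t$ moves and the signs $\xi$ of the jumps. Let $N\sim\mathrm{Bin}(t,\frac1d)$ be the number of jumps and $q$ the number of refreshes. For $0\le g\le q$, let *group* $g$ consist of the jumps after the $g$-th and before the $(g+1)$-st refresh, and let $c_g$ be the sum of their signs. All of $N,q,c_0,\dots,c_q$ are determined by $\mathcal T$.

*Example.* Let $m=3$, $n=2$, and let the moves be: jump $\xi=+1$; refresh $\eta=(1,-1)$; jump $\xi=+1$; refresh $\eta=(-1,-1)$; jump $\xi=-1$. Then $v$ goes $(0,0)\to(1,1)\to(2,0)\to(3,-1)\equiv(0,2)$, the directions during the three jumps being $(1,1)$, $(1,-1)$, $(-1,1)$. Here $c_0=1$, $c_1=1$, $c_2=-1$, and $(3,-1)=c_0(1,1)+c_1(1,-1)+c_2(-1,1)$.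

**Lemma 2.** There are $\theta_1,\dots,\theta_q$ which, given $\mathcal T$, are i.i.d. uniform on $\{\pm1\}^n$, such that with $\theta_0=1$
$$v=c_0\mathbf 1+\sum_{g=1}^qc_g\theta_g\pmod m,\qquad\sigma=\theta_q.$$
Consequently, given $\mathcal T$, the coordinates $v_1,\dots,v_n$ are i.i.d., and with $\omega=e^{2\pi i/m}$
$$\mathbb E[\omega^{\ell v_j}\mid\mathcal T]=\omega^{\ell c_0}\prod_{g=1}^q\cos(2\pi\ell c_g/m)\qquad(\ell\in\mathbb Z).\tag{2}$$

*Proof.* Let $\eta_1,\dots,\eta_q$ be the refresh variables; given $\mathcal T$ they are i.i.d. uniform. Put $\theta_g=\eta_1\cdots\eta_g$. The map $(\eta_1,\dots,\eta_q)\mapsto(\theta_1,\dots,\theta_q)$ is a bijection of $(\{\pm1\}^n)^q$ onto itself, with inverse $\eta_g=\theta_{g-1}\theta_g$, so the $\theta_g$ are i.i.d. uniform given $\mathcal T$. After the $g$-th refresh and before the next one the current $\sigma$ equals $\theta_g$. A jump with sign $\xi$ in group $g$ is $(v,\theta_g)(\xi\mathbf 1,1)=(v+\xi\theta_g,\theta_g)$; it adds $\xi\theta_g$ to $v$. Summing over all jumps gives the formula.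 In coordinate $j$ it reads $v_j=c_0+\sum_gc_g(\theta_g)_j$, and all the $(\theta_g)_j$, over all $g\ge1$ and $j$, are independent fair signs. So the $v_j$ are i.i.d. given $\mathcal T$, and each factor contributes $\frac12(\omega^{\ell c_g}+\omega^{-\ell c_g})=\cos(2\pi\ell c_g/m)$. $\square$

The products in (2) run over $g\ge1$, and a group with $c_g=0$ contributes the factor $1$. So at most $N$ factors differ from $1$.

## 6. Degree $2^n+1$, diameter at most $5$, and order $\log n$ jumps: proof of Theorem 1

Take $G_n=G_{3,n}$; by Lemma 1 with $m=3$, $\operatorname{diam}\le5$. Let $n\ge16$, $k=\lfloor\frac14\log_2n\rfloor\ge1$, $t=\lfloor dk/2\rfloor$, and $f=\sum_j\omega^{v_j}$ with $\omega=e^{2\pi i/3}$. We separate the law of $X_t$ from $\pi$ by the set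
$$A=\{|f|\ge\tfrac12n^{3/4}\}.$$

**Step 1: $A$ is unlikely under $\pi$.** Under $\pi$ the $v_j$ are i.i.d. uniform, $\omega^{v_j}$ has mean $0$ and modulus $1$, so $\mathbb E_\pi|f|^2=n$. By Markov's inequality for $|f|^2$, $\pi(A)\le n/(\frac14n^{3/2})=4n^{-1/2}$.

**Step 2: with high probability there are at most $k$ jumps by time $t$.** We have $\mathbb EN=t/d\le k/2$ and $\operatorname{Var}N\le\mathbb EN\le k/2$. By Chebyshev, $\mathbb P(N>k)\le\frac{k/2}{(k/2)^2}=\frac2k$.

**Step 3: if $N\le k$, then $f$ is conditionally large on average.** The number $|\cos(2\pi c/3)|$ equals $1$ if $3\mid c$ and $\frac12$ otherwise. At most $N$ of the $c_g$ are nonzero, so (2) gives $|\mathbb E[\omega^{v_j}\mid\mathcal T]|\ge2^{-N}$, the same complex number for each $j$. Hence $|\mathbb E[f\mid\mathcal T]|\ge n2^{-N}$, and on $\{N\le k\}$ this is at least $n\cdot2^{-k}\ge n\cdot n^{-1/4}=n^{3/4}$.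

**Step 4: the conditional variance is small.** Given $\mathcal T$, $f$ is a sum of $n$ independent terms of modulus $1$, so $\mathbb E[|f-\mathbb E[f\mid\mathcal T]|^2\mid\mathcal T]\le n$. On $\{N\le k\}$, if $|f|<\frac12n^{3/4}$ then $|f-\mathbb E[f\mid\mathcal T]|>\frac12n^{3/4}$, which has conditional probability at most $n/(\frac14n^{3/2})=4n^{-1/2}$. This is the Chebyshev step that failed in Section 4; after conditioning, the common randomness no longer enters the variance.

**Step 5: conclusion.** Steps 2 and 4 give $\mathbb P(X_t\notin A)\le\frac2k+4n^{-1/2}$, and with Step 1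
$$\|P^t(x,\cdot)-\pi\|_{TV}\ge\mathbb P(X_t\in A)-\pi(A)\ge1-\tfrac2k-8n^{-1/2}.$$
If the right side exceeds $\varepsilon$, then by monotonicity of the distance $\tau_{\min}(\varepsilon)\ge t+1\ge dk/2$. Since $\operatorname{diam}^2\le25$, $\frac k2d\ge\frac k{50}\,d\operatorname{diam}^2$, as Theorem 1 claims. For fixed $\varepsilon\in(0,1)$ the condition holds for all large $n$, and a constant $C(\varepsilon)$ in (1) would have to be at least $k/50$ for all those $n$. As $k\to\infty$, there is none. $\blacksquare$

## 7. Arbitrary diameter and the sharp constant: proof of Theorem 2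

Put
$$\psi(x)=-\log\cos x\quad(0\le x<\tfrac\pi2),\qquad N^*=\frac{\log n}{2\psi(\pi/m)}=\frac{\log n}{2\log\sec(\pi/m)} .$$
The claim is that mixing happens when the number of jumps reaches $N^*$: if each of $N$ jumps multiplies the conditional mean of a character of $v_j$ by $\pm\cos(\pi/m)$, the sum over $n$ coordinates has size $n\cos(\pi/m)^N$, and this equals the noise level $\sqrt n$ exactly at $N=N^*$.

Which character? For $\ell\ne0$ the factor per jump is $|\cos(2\pi\ell/m)|$, and we shall see that its largest value is $\cos(\pi/m)$, attained at $\ell=\frac{m+1}2$, where $2\pi\ell/m=\pi+\pi/m$. As in Section 4, $\omega^{\ell v_j}$ is an eigenfunction, with eigenvalue $1-\frac1d(1-\cos(2\pi\ell/m))$. For this $\ell$ the eigenvalue is $1-\frac1d(1+\cos(\pi/m))$, so the mean decays fast, through alternating signs. Only after conditioning on $\mathcal T$ does the slow decay of the modulus show.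

**Step 1: two facts about $\psi$.** We need $N^*$ up to constants, and a comparison of $\cos(kx)$ with $\cos x$. First, $\psi(x)/x^2$ is increasing on $(0,\frac\pi2)$. Its derivative is $x^{-3}\big(x\tan x-2\psi(x)\big)$, the bracket vanishes at $0$, and the bracket has derivative $x\sec^2x-\tan x=\frac{x-\sin x\cos x}{\cos^2x}>0$. The limit at $0$ is $\frac12$. So for $m\ge3$, comparing $\pi/m$ with $0$ and with $\pi/3$, where $\psi(\pi/3)=\log2$,
$$\frac{\pi^2}{2m^2}\le\psi(\pi/m)\le\frac{9\log2}{m^2},\qquad\text{i.e.}\qquad\frac{m^2\log n}{18\log2}\le N^*\le\frac{m^2\log n}{\pi^2}.\tag{3}$$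
Since $m\ge3$, $N^*\ge\frac12\log_2n\to\infty$ uniformly in $m$. Also $\psi(kx)\ge k^2\psi(x)$ by monotonicity, that is,
$$\cos(kx)\le(\cos x)^{k^2}\qquad(k\ge1\text{ an integer},\ 0<kx<\pi/2).\tag{4}$$

**Step 2: jumps do not share a group.** Two jumps in one group give $c_g\in\{0,\pm2\}$, and $|\cos(2\pi\ell c_g/m)|$ for $c_g=\pm2$, $\ell=\frac{m+1}2$ is $|\cos(2\pi/m)|$, which can be much smaller than $\cos(\pi/m)$ (for $m=5$: $0.309\ldots$ against $0.809\ldots$). So we rule this out. It is here that $m\le2^{n/4}$ is used.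

Run the walk for all times and let $W_1,W_2,\dots$ be the types of the successive non-rest moves. They are i.i.d., independent of the pattern of rests, and each is a jump with probability $\frac{1/d}{(h+2)/(2d)}=\frac2{h+2}$. Let $t\le2dN^*$ and let $\mathcal B$ be the event that two consecutive non-rest moves up to time $t$ are both jumps. There are at most $t$ such pairs, so by (3) and $m^2\le2^{n/2}$
$$\mathbb P(\mathcal B)\le t\Big(\frac2{h+2}\Big)^2\le\frac{8(h+1)N^*}{(h+2)^2}\le\frac{8(h+1)m^2\log n}{\pi^2(h+2)^2}\le\frac{m^2\log n}{h}\le2^{-n/2}\log n\to0 .$$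
Two jumps in one group, with the smallest possible number of moves between them, are consecutive non-rest moves. So off $\mathcal B$ every group contains at most one jump, and $|c_g|\le1$ for all $g$. The event $\mathcal B$ belongs to $\mathcal T$.

Fix $\delta\in(0,\frac14)$ for Steps 3 and 4. All $o(1)$ terms are uniform over odd $3\le m\le2^{n/4}$.

**Step 3: lower bound.** Let $t=\lfloor(1-2\delta)dN^*\rfloor$. Then $\mathbb EN\le(1-2\delta)N^*$ and $\operatorname{Var}N\le N^*$, so $\mathbb P(N>(1-\delta)N^*)\le\frac{N^*}{(\delta N^*)^2}=\frac1{\delta^2N^*}\to0$. Let $\ell=\frac{m+1}2$ and $f=\sum_j\omega^{\ell v_j}$, $\omega=e^{2\pi i/m}$. Since $\ell\not\equiv0$ mod $m$, $\omega^{\ell v_j}$ has mean $0$ under $\pi$, and $\mathbb E_\pi|f|^2=n$. Off $\mathcal B$ and on $\{N\le(1-\delta)N^*\}$, every $c_g$ is $0$ or $\pm1$ and at most $N$ are nonzero, so by (2)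
$$|\mathbb E[f\mid\mathcal T]|\ge n\cos(\pi/m)^N\ge n\,e^{-(1-\delta)N^*\psi(\pi/m)}=n\cdot n^{-(1-\delta)/2}=n^{(1+\delta)/2}.$$
The conditional variance is at most $n$. Put $A=\{|f|\ge\frac12n^{(1+\delta)/2}\}$. Then $\pi(A)\le4n/n^{1+\delta}=4n^{-\delta}$, and on the stated event the conditional probability of $X_t\notin A$ is at most $4n^{-\delta}$ by Chebyshev. So
$$\|P^t(x,\cdot)-\pi\|_{TV}\ge1-8n^{-\delta}-\mathbb P(\mathcal B)-\frac1{\delta^2N^*}\to1 .$$

**Step 4: upper bound.** Let $t=\lceil(1+2\delta)dN^*\rceil$. For $n$ large, $(1-2\delta)dN^*\ge1$, so $t\le2dN^*$ and Step 2 applies. We first isolate a good event in $\mathcal T$ on which the law of $X_t$ is explicit.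

Since $\mathbb EN=t/d\ge(1+2\delta)N^*$ and $\operatorname{Var}N\le t/d\le2N^*$, we have $\mathbb P(N<(1+\delta)N^*)\le\frac2{\delta^2N^*}$. The probability that there is a first non-rest move up to time $t$ and it is a jump is at most $\frac2{h+2}$. The same holds for the last one: the number $M$ of non-rest moves up to time $t$ is determined by the rest pattern, hence independent of the $W_i$, so $\mathbb P(M\ge1,\ W_M\text{ a jump})\le\frac2{h+2}$. Therefore, with probability $1-o(1)$, the following *good event* holds: $N\ge(1+\delta)N^*$, $\mathcal B$ fails, and the first and last non-rest moves are refreshes. (Since $N>0$, there are non-rest moves.)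

On the good event, group $0$ and group $q$ are empty, so $c_0=c_q=0$, and each of the $N$ jumps is alone in its group. So exactly $N$ of the $c_g$, $1\le g\le q-1$, are $\pm1$ and the others are $0$. By Lemma 2, given $\mathcal T$, $v$ is a function of $\theta_1,\dots,\theta_{q-1}$, while $\sigma=\theta_q$ is uniform and independent of $v$. Moreover $v\sim\nu^{\otimes n}$, where $\nu$ is a law on $\mathbb Z_m$ with $|\hat\nu(\ell)|=|\cos(2\pi\ell/m)|^N$, $\hat\nu(\ell)=\sum_x\nu(x)\omega^{\ell x}$.

Now we compare $\nu^{\otimes n}$ with uniform through $\chi^2(\mu,\rho)=\sum_x(\mu(x)-\rho(x))^2/\rho(x)$. By Parseval on $\mathbb Z_m$,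
$$\chi^2(\nu,\mathrm{unif})=m\sum_x\big(\nu(x)-\tfrac1m\big)^2=\sum_{\ell\ne0}|\hat\nu(\ell)|^2=\sum_{\ell\ne0}|\cos(2\pi\ell/m)|^{2N}.$$
As $m$ is odd, $\ell\mapsto k=2\ell$ permutes the nonzero residues, and $|\cos(\pi k/m)|$ depends only on $\pm k$ mod $m$. So the sum is $2\sum_{k=1}^{(m-1)/2}\cos(\pi k/m)^{2N}$; in particular the largest factor is $\cos(\pi/m)$, as announced. For $1\le k\le\frac{m-1}2$ we have $\pi k/m<\frac\pi2$, so (4) applies. With
$$q_0=\cos(\pi/m)^{2N}\le e^{-2(1+\delta)N^*\psi(\pi/m)}=n^{-(1+\delta)}\le\tfrac12\qquad(n\ge2)$$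
we get
$$\chi^2(\nu,\mathrm{unif})\le2\sum_{k\ge1}q_0^{k^2}\le2\sum_{k\ge1}q_0^k=\frac{2q_0}{1-q_0}\le4q_0 .$$
Next, $1+\chi^2(\mu,\rho)=\sum_x\mu(x)^2/\rho(x)$ is multiplicative over product measures, and $\|\mu-\rho\|_{TV}=\frac12\sum_x\frac{|\mu-\rho|}{\sqrt\rho}\sqrt\rho\le\frac12\sqrt{\chi^2(\mu,\rho)}$ by Cauchy–Schwarz. Since $\sigma$ is uniform and independent of $v$, the conditional law of $X_t$ has the same distance to $\pi$ as $\nu^{\otimes n}$ has to uniform, which is at most
$$\tfrac12\sqrt{(1+4q_0)^n-1}\le\tfrac12\sqrt{\exp(4n^{-\delta})-1}\to0 .$$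
The law of $X_t$ is the average of its conditional laws, so its distance to $\pi$ is at most this plus the probability of the complement of the good event. Hence $\|P^t(x,\cdot)-\pi\|_{TV}\to0$, uniformly in $m$.

**Step 5: the asymptotics.** Fix $\varepsilon$. By Steps 3 and 4, for all $n$ large in terms of $\delta$ and $\varepsilon$, and all $m$ in the range, $(1-2\delta)dN^*\le\tau_{\min}(\varepsilon)\le\lceil(1+2\delta)dN^*\rceil$. Since $dN^*\to\infty$ uniformly and $\delta$ is arbitrary, $\tau_{\min}(\varepsilon)=(1+o(1))dN^*$.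

**Step 6: the $\log\log|V|$ bound.** By (3) and $\operatorname{diam}\le2m-1<2m$,
$$\frac{\tau_{\min}(\varepsilon)}{\deg\cdot\operatorname{diam}^2}\ge\frac{(1+o(1))N^*}{4m^2}\ge\frac{(1+o(1))\log n}{72\log2}\ge\frac{\log n}{60}\qquad(n\ge n_0(\varepsilon)),$$
since $72\log2<50$. As $m\le2^{n/4}$, $\log(2m)\le n$ for large $n$, so $\log\log|V|=\log n+\log\log(2m)\le2\log n$. The ratio is at least $\frac1{120}\log\log|V|$. $\blacksquare$

## 8. Failure within $2$-groups of class at most $3$

The prime $3$ plays no special role. Let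
$$\Gamma'=\{(v,\sigma)\in\mathbb Z_8^n\rtimes\{\pm1\}^n:\ v_1\equiv\dots\equiv v_n\bmod2\},$$
with the same $S$. Changing signs does not change parities, so $\Gamma'$ is a subgroup of the $n$-th power of the dihedral group of order $16$. That group has nilpotency class $3$, so $\Gamma'$ is a $2$-group of class at most $3$.

**Diameter.** Sums of four signs, $-4,-2,0,2,4$, cover all even residues mod $8$; sums of three signs, $-3,-1,1,3$, cover all odd ones. With common parity, the factorization in Lemma 1 works with $r=4$ or $r=3$ jumps and $r+1$ factors $(0,\cdot)$, so $\operatorname{diam}\le4+5=9$.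

**Lower bound.** The description of the walk and Lemma 2 hold verbatim with $m=8$. Let $f=\sum_je^{2\pi iv_j/8}$. Under $\pi$, given the common parity, the $v_j$ are independent and uniform on a parity class, over which $e^{2\pi iv/8}$ has mean $0$; so $\mathbb E_\pi|f|^2=n$. Let $k=\lfloor\frac12\log_2n\rfloor$ and $t=\lfloor dk/2\rfloor$. With $\mathcal B$ as in Section 7, $\mathbb P(\mathcal B)\le4t/(h+2)^2\to0$. Off $\mathcal B$ all $|c_g|\le1$, and $\cos(2\pi/8)=2^{-1/2}$, so on $\{N\le k\}$ we get $|\mathbb E[f\mid\mathcal T]|\ge n2^{-k/2}\ge n^{3/4}$. Also $\mathbb P(N>k)\le\frac2k$ as before. With $A=\{|f|\ge\frac12n^{3/4}\}$, the argument of Section 6 gives $\|P^t-\pi\|_{TV}\ge1-\frac2k-8n^{-1/2}-\mathbb P(\mathcal B)\to1$. So (1) fails for every $\varepsilon\in(0,1)$ already among these graphs.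

## 9. Conjugation-closed generators: proof of Theorem 3

A set $S$ is *closed under conjugation* if $gsg^{-1}\in S$ for all $s\in S$ and all $g$ in the group. In an abelian group every set is; in $S_3$ the three transpositions form such a set. The set $S$ of Section 1 is not: conjugating $(0,-1)$ by $(1,1)$ in $\mathbb Z_3\rtimes\{\pm1\}$ gives $(1,1)(0,-1)(-1,1)=(2,-1)\notin S$.

Let $d=|S|$, $D=\operatorname{diam}$, and $X=g_1\cdots g_t$ with $g_i$ i.i.d. of law $p$, where $p(e)=\frac12$ and $p(s)=\frac1{2d}$ for $s\in S$. Thus $P^t(x,\cdot)$ is the law of $xX$. The idea is to show that $X$ and $Xs$ have nearly the same law, by hiding the extra letter $s$ inside the word. If the group is abelian, inserting one more $s$ changes the number of letters $s$ by one, and that number has fluctuations of order $\sqrt{t/d}$. Without commutativity, an $s$ inserted at position $i$ must be conjugated so as to come out at the right-hand end. Closure under conjugation ensures that the conjugate is again a letter with the same probability.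

**Step 1: conjugated letters.** Put $R_i=g_{i+1}\cdots g_t$ and $\tilde g_i=R_i^{-1}g_iR_i$. The law $p$ is conjugation invariant, so given $g_{i+1},\dots,g_t$ the variable $\tilde g_i$ has law $p$. Thus $\tilde g_i$ is independent of $(g_{i+1},\dots,g_t)$, and hence of $\tilde g_{i+1},\dots,\tilde g_t$, which are functions of these. So $\tilde g_1,\dots,\tilde g_t$ are i.i.d. with law $p$. Fix $s\in S$ and let
$$N_e=\#\{i:g_i=e\}\sim\mathrm{Bin}(t,\tfrac12),\qquad N_s=\#\{i:\tilde g_i=s\}\sim\mathrm{Bin}(t,\tfrac1{2d}).$$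

**Step 2: an exchange identity.** For every real function $F$ on the group,
$$\mathbb E[N_eF(Xs)]=d\,\mathbb E[N_sF(X)].\tag{5}$$
For a word $w=(g_1,\dots,g_t)$ and an $i$ with $g_i=e$, let $w^{(i)}$ be $w$ with $g_i$ replaced by $R_isR_i^{-1}\in S$. Since $R_i$ involves only later letters, it is unchanged, and the new word has $i$-th conjugated letter $R_i^{-1}(R_isR_i^{-1})R_i=s$. So $(w,i)\mapsto(w^{(i)},i)$ maps $\{(w,i):g_i=e\}$ into $\{(w',i):\tilde g_i'=s\}$. It is a bijection, with inverse replacing the $i$-th letter, which must be $R_isR_i^{-1}$, by $e$. The product of $w^{(i)}$ is $g_1\cdots g_{i-1}(R_isR_i^{-1})R_i=g_1\cdots g_{i-1}R_is=Xs$, where $X$ is the product of $w$. One letter of probability $\frac12$ became one of probability $\frac1{2d}$, so $\mathbb P(w)=d\,\mathbb P(w^{(i)})$. Summing $\mathbb P(w)F(X(w)s)=d\,\mathbb P(w^{(i)})F(X(w^{(i)}))$ over all pairs $(w,i)$ with $g_i=e$ gives (5).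

*Example.* In $S_3$ with the transpositions, $t=2$, $w=(e,(12))$, $i=1$, $s=(13)$: here $R_1=(12)$ and $R_1sR_1^{-1}=(12)(13)(12)=(23)$. The new word $((23),(12))$ has product $(23)(12)=(12)(13)=Xs$.

**Step 3: $X$ and $Xs$ are close.** Let $|F|\le1$. Adding and subtracting $\frac2t\mathbb E[N_eF(Xs)]$ and using (5),
$$\mathbb EF(Xs)-\mathbb EF(X)=\mathbb E\Big[F(Xs)\Big(1-\frac{2N_e}t\Big)\Big]+\mathbb E\Big[F(X)\Big(\frac{2dN_s}t-1\Big)\Big].$$
Both brackets have mean $0$. Their variances are $\frac4{t^2}\cdot\frac t4=\frac1t$ and $\frac{4d^2}{t^2}\cdot t\cdot\frac1{2d}(1-\frac1{2d})\le\frac{2d}t$. By Cauchy–Schwarz the difference is at most $\sqrt{1/t}+\sqrt{2d/t}\le(1+\sqrt2)\sqrt{d/t}$ in absolute value. Hence, with $\mathcal L$ denoting the law,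
$$\|\mathcal L(Xs)-\mathcal L(X)\|_{TV}\le\tfrac{1+\sqrt2}2\sqrt{d/t}.$$

**Step 4: from generators to all pairs of starting points.** Any $u$ in the group is $s_1\cdots s_r$ with $r\le D$. For each $j$, right multiplication by $s_{j+1}\cdots s_r$ is a bijection, so the laws of $Xs_js_{j+1}\cdots s_r$ and $Xs_{j+1}\cdots s_r$ are as close as those of $Xs_j$ and $X$. Summing over $j=1,\dots,r$,
$$\|\mathcal L(Xu)-\mathcal L(X)\|_{TV}\le\tfrac{1+\sqrt2}2D\sqrt{d/t}.$$
Since $p$ is conjugation invariant, the law of $X$ is a class function. As $u^{-1}y$ and $yu^{-1}$ are conjugate, $\mathbb P(uX=y)=\mathbb P(X=u^{-1}y)=\mathbb P(X=yu^{-1})=\mathbb P(Xu=y)$, so $\mathcal L(uX)=\mathcal L(Xu)$. For starting points $x,y$, left multiplication by $x^{-1}$ turns the pair $xX$, $yX$ into $X$, $uX$ with $u=x^{-1}y$. Therefore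
$$\bar d(t):=\max_{x,y}\|P^t(x,\cdot)-P^t(y,\cdot)\|_{TV}\le\tfrac{1+\sqrt2}2D\sqrt{d/t}.$$

**Step 5: iteration.** Recall (Levin–Peres–Wilmer, *Markov Chains and Mixing Times*, Lemmas 4.10–4.11 in the 2nd ed.) that $\bar d$ is submultiplicative and dominates the distance to stationarity. For the second claim, $\pi$ is the average of the $P^t(y,\cdot)$ over $y\sim\pi$. For the first, if $\mu\neq\nu$ write $\mu-\nu=\|\mu-\nu\|_{TV}(\mu'-\nu')$ with probability measures $\mu',\nu'$; then $(\mu'-\nu')P^t=\sum_{x,y}\mu'(x)\nu'(y)\big(P^t(x,\cdot)-P^t(y,\cdot)\big)$, so $\|\mu P^t-\nu P^t\|_{TV}\le\bar d(t)\|\mu-\nu\|_{TV}$. Apply this to $\mu=P^s(x,\cdot)$ and $\nu=P^s(y,\cdot)$.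

With $t_0=6dD^2$, $\bar d(t_0)\le\frac{1+\sqrt2}{2\sqrt6}<0.493<\frac12$. So at time $t_0\lceil\log_2(1/\varepsilon)\rceil$ the distance to $\pi$ is at most $2^{-\lceil\log_2(1/\varepsilon)\rceil}\le\varepsilon$, that is, $\tau_{\min}(\varepsilon)\le6\lceil\log_2(1/\varepsilon)\rceil\,dD^2$. $\blacksquare$

**Remark (the order in Theorem 3 is right).** Take $\mathbb Z_m\times\mathbb Z_r$ with $m\ge3$, $r\ge2$, and $S=\{(\pm1,0)\}\cup\{(0,b):b\ne0\}$. Then $\deg=r+1$ and $\operatorname{diam}=\lfloor m/2\rfloor+1\le\frac56m$. The character $\chi(x,y)=e^{2\pi ix/m}$ has eigenvalue $\lambda=\frac12+\frac{2\cos(2\pi/m)+r-1}{2(r+1)}$, so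
$$1-\lambda=\frac{1-\cos(2\pi/m)}{\deg}\le\frac{2\pi^2}{m^2\deg},$$
and $\lambda\ge\frac12$ because $1-\cos(2\pi/m)\le\frac32$ and $\deg\ge3$. Since $|\chi|=1$ and $\chi$ has mean $0$ under $\pi$, $\lambda^t=|\sum_yP^t(x,y)\chi(y)|\le2\|P^t(x,\cdot)-\pi\|_{TV}$. At $t=\tau_{\min}(\varepsilon)$ this gives $\lambda^t\le2\varepsilon$. For $\varepsilon<\frac12$, using $\log\frac1\lambda\le\frac{1-\lambda}\lambda$, we get $\tau_{\min}(\varepsilon)\ge\big(\frac1{1-\lambda}-1\big)\log\frac1{2\varepsilon}$ (this is Theorem 12.5 of the same book). As $\frac1{1-\lambda}\ge\frac{m^2\deg}{2\pi^2}$, the bound is of order $\deg\cdot\operatorname{diam}^2\cdot\log\frac1{2\varepsilon}$ when $m^2\deg$ is large.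

## 10. The spectral bound with a factor $\log|V|$: proof of Proposition 4

The route to (1) that one would try first is to feed Babai's bound on $1/\mathrm{GAP}$ into the standard spectral estimate for the mixing time. It gives Proposition 4, and the loss of $\log|V|$ occurs in one visible place.

The matrix $P$ is symmetric, because $G$ is regular, and its eigenvalues $1=\lambda_1>\lambda_2\ge\dots\ge\lambda_{|V|}\ge0$ are nonnegative by laziness. Let $\varphi_1,\varphi_2,\dots$ be an orthonormal eigenbasis, so $\sum_i\varphi_i(x)^2=1$ for each $x$, and $\varphi_1(x)^2=1/|V|$. By Cauchy–Schwarz,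
$$4\|P^t(x,\cdot)-\pi\|_{TV}^2\le|V|\sum_y\Big(P^t(x,y)-\frac1{|V|}\Big)^2=|V|P^{2t}(x,x)-1=|V|\sum_{i\ge2}\lambda_i^{2t}\varphi_i(x)^2\le|V|\lambda_2^{2t}.$$
The last inequality treats every eigenvalue as if it were $\lambda_2$; that is where the factor $|V|$, and then its logarithm, enters. Since $\lambda_2=1-\mathrm{GAP}\le e^{-\mathrm{GAP}}$, the distance is at most $\frac12\sqrt{|V|}\,e^{-\mathrm{GAP}\,t}$. This is at most $\varepsilon$ once $t\ge\mathrm{GAP}^{-1}\log(|V|/\varepsilon)$, so
$$\tau_{\min}(\varepsilon)\le\lceil\mathrm{GAP}^{-1}\log(|V|/\varepsilon)\rceil$$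
(this is Theorem 12.4 of the same book). Insert Babai's bound $1/\mathrm{GAP}\le C\deg\operatorname{diam}^2$, as quoted in Section 2. The ceiling adds at most $1$, and $\deg\operatorname{diam}^2\log(|V|/\varepsilon)\ge\log2$, so it is absorbed in the constant. $\blacksquare$
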